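\title{Symmetric $p$-convex subspaces of $L_1$ that do not embed into $L_p$}

\begin{abstract}
Let $1<p\le 2$, and let $L$ be a symmetric sequence space or a rearrangement invariant function space that is isomorphic to a subspace of $L_1$ and is $p$-convex as a Banach lattice. We determine whether $L$ must be isomorphic to a subspace of $L_p$. For $p=2$ the answer is yes, because such a space is isomorphic to a Hilbert space. For every $1<p<2$ the answer is no: there are counterexamples among sequence spaces and among rearrangement invariant spaces on $[0,1]$ and on $[0,\infty)$, and they embed into $L_s$ exactly when $s<p$. The norm is an average of Orlicz norms. The random Orlicz functions are built from Poisson processes on layered expander graphs, in which each layer is responsible for one range of scales of a heavy tail.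
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real, $L_p$ means $L_p[0,1]$, and a Banach space \emph{embeds} into another if it is isomorphic to a subspace of it. A basis $\{x_i\}_{i\in\mathbb N}$ of a Banach space is \emph{$1$-symmetric} if
\[
\Big\|\sum_i \varepsilon_i a_{\pi(i)}x_i\Big\|\le \Big\|\sum_i a_i x_i\Big\|
\]
for all finitely supported real sequences $(a_i)$, all signs $\varepsilon_i=\pm1$ and all permutations $\pi$ of $\mathbb N$. A \emph{rearrangement invariant} (r.i.) space on $[0,1]$ or $[0,\infty)$ is a Banach space $L$ of measurable functions with $L_1\cap L_\infty\subset L\subset L_1+L_\infty$ such that, for $f\in L$, every $g$ with $|g|\le|f|$ lies in $L$ and has $\|g\|\le\|f\|$, and every $g$ for which $|g|$ has the same distribution as $|f|$ lies in $L$ and has $\|g\|=\|f\|$. A \emph{symmetric space} is a sequence space with a $1$-symmetric basis or an r.i.\ space; it is a Banach lattice in the coordinatewise, respectively pointwise almost everywhere, order. A \emph{symmetric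 subspace of $L_1$} is a symmetric space that embeds into $L_1$. The embedding is an isomorphism of Banach spaces and is not required to respect the order.

For $1\le p<\infty$, a Banach lattice $L$ is \emph{$p$-convex} if there is a constant $M$ such that
\[
\Big\|\Big(\sum_{i=1}^n |x_i|^p\Big)^{1/p}\Big\|\le M\Big(\sum_{i=1}^n\|x_i\|^p\Big)^{1/p}
\]
for all finite families $x_1,\dots,x_n\in L$. In terms of $F_i=|x_i|^p$, this says that the functional $F\mapsto\|F^{1/p}\|^p$ on nonnegative functions satisfies the triangle inequality, for sums of any length, up to the factor $M^p$. This is the form in which we shall use it. The following question is posed in \cite{source}.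

\medskip
\noindent\textbf{Question.} \emph{Let $1<p\le2$, and let $L$ be an infinite-dimensional symmetric subspace of $L_1$ that is $p$-convex. Must $L$ embed into $L_p$?}
\medskip

There are good reasons to guess yes. For $1\le r\le 2$ the space $L_r$ embeds into $L_1$. It is $p$-convex exactly when $r\ge p$: the triangle inequality in $L_{r/p}$ gives the inequality with $M=1$ if $r\ge p$, and $n$ disjoint vectors of norm one would require $n^{1/r}\le Mn^{1/p}$. For these $r$ it does embed into $L_p$. For sequence spaces, $p$-convexity is necessary for an embedding into $L_p$ (Section~\ref{sec:idea}), so the question asks whether this necessary condition is sufficient. By a theorem of H.~P.~Rosenthal, a subspace of $L_1$ with a $p$-convex lattice structure embeds into $L_{p_1}$ for every $1\le p_1<p$, so only the endpoint is at stake. Finally, the answer is known to be affirmative when $L$ is an Orlicz space.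

The guess is right for $p=2$ and wrong for every $p<2$. An \emph{Orlicz function} is a convex function $\Phi:[0,\infty)\to[0,\infty)$ that vanishes exactly at $0$, and the \emph{Luxemburg norm} on a measure space $(S,m)$ is $\|f\|_\Phi=\inf\{T>0:\int_S\Phi(|f|/T)\,dm\le1\}$.

\begin{theorem}\label{thm:A}
Let $1<p<2$, and let $(S,m)$ be $[0,\infty)$ or $[0,1]$ with Lebesgue measure, or $\mathbb N$ with counting measure. There is a symmetric space $L$ over $(S,m)$ such that
\begin{enumerate}
\item[(1)] $L$ is $p$-convex;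
\item[(2)] $L$ is isomorphic to a subspace of $L_s$ for every $1\le s<p$, in particular of $L_1$;
\item[(3)] $L$ is not isomorphic to a subspace of any $L_p(\mu)$.
\end{enumerate}
Consequently, for $s\in[1,\infty)$, $L$ embeds into $L_s$ if and only if $s<p$. Moreover, for any prescribed $R\in[p,2)$, $L$ can be chosen with norm $\|f\|_L=\mathbb E_\omega\|f\|_{\Phi_\omega}$, an average of Luxemburg norms, where for every Orlicz function $\Phi_\omega$ the ratio $\Phi_\omega(t)/t^{R}$ is nondecreasing and the ratio $\Phi_\omega(t)/t^{2}$ is nonincreasing.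
\end{theorem}

\begin{theorem}\label{thm:B}
If $L$ is a $2$-convex symmetric subspace of $L_1$, then $L$ is isomorphic to a Hilbert space, and hence embeds into $L_2$.
\end{theorem}

Thus Rosenthal's range $1\le p_1<p$ is optimal within symmetric spaces when $p<2$, and the affirmative result for Orlicz spaces does not extend even to $L_1$-averages of Orlicz norms with $\Phi_\omega(t)/t^R$ nondecreasing, however close $R$ is to $2$.

Theorem~\ref{thm:B} is proved in Section~\ref{sec:hilbert}. Section~\ref{sec:idea} translates embeddings into $L_s$ into statements about averages of weighted norms and shows the mechanism of the counterexample on a graph with two levels. Sections~\ref{sec:graphs}--\ref{sec:test} construct finite-dimensional, nonsymmetric models on graphs with $K+1$ levels. Section~\ref{sec:sym} encodes all these models in one rearrangement invariant functional, Section~\ref{sec:space} defines $L$ and proves (1), and Sections~\ref{sec:embed} and~\ref{sec:noembed} prove (2) and (3).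

\section{Type, cotype and the case $p=2$}\label{sec:hilbert}

Let $\varepsilon_1,\varepsilon_2,\dots$ be independent random signs. A Banach space has \emph{type $2$} if $\mathbb E\|\sum\varepsilon_ix_i\|\le C(\sum\|x_i\|^2)^{1/2}$ for all finite families, and \emph{cotype $2$} if $(\sum\|x_i\|^2)^{1/2}\le C\,\mathbb E\|\sum\varepsilon_ix_i\|$. Both properties pass to subspaces and to isomorphic spaces. A Banach lattice is \emph{$s$-concave} if $(\sum\|x_i\|^s)^{1/s}\le C\|(\sum|x_i|^s)^{1/s}\|$ for all finite families, and it has a \emph{lower $2$-estimate} if $(\sum\|x_i\|^2)^{1/2}\le C\|\sum x_i\|$ for all finite families of disjoint vectors. We use the following standard facts.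
\begin{enumerate}
\item[(a)] $L_s$ has cotype $2$ for $1\le s\le2$ and type $2$ for $2\le s<\infty$.
\item[(b)] (Kwapie\'n's theorem) A space of type $2$ and cotype $2$ is isomorphic to a Hilbert space.
\item[(c)] (Khintchine's inequality) $(\mathbb E|\sum\varepsilon_i\xi_i|^s)^{1/s}\le C_s(\sum\xi_i^2)^{1/2}$ for real $\xi_i$ and $s<\infty$.
\item[(d)] A Banach lattice with a lower $2$-estimate is $s$-concave for every $s>2$ \cite[1.f.7]{LT}.
\item[(e)] For $1\le p\le s\le2$, $L_s$ embeds isometrically into $L_p$.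
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By (a), $L$ has cotype $2$, so by (b) it suffices to prove type $2$; the Hilbert space is then separable, as $L$ embeds into $L_1$, and so embeds into $L_2$. The hypothesis of $2$-convexity bounds the square function $(\sum|x_i|^2)^{1/2}$, and some concavity is needed to bound random sums by the square function. If $x_1,\dots,x_n$ are disjoint, then $\|\sum\varepsilon_ix_i\|=\|\sum x_i\|$ for all signs, so cotype $2$ gives a lower $2$-estimate, and by (d) the lattice $L$ is $s$-concave for $s>2$. Fix such an $s$ and let $x_1,\dots,x_n\in L$ be arbitrary. Apply $s$-concavity to the $2^n$ vectors $2^{-n/s}\sum\varepsilon_ix_i$, then (c) pointwise, then $2$-convexity: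
\begin{align*}
\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|
&\le\Big(\mathbb E\Big\|\sum\varepsilon_ix_i\Big\|^s\Big)^{1/s}
\le C\Big\|\Big(\mathbb E\Big|\sum\varepsilon_ix_i\Big|^s\Big)^{1/s}\Big\|\\
&\le CC_s\Big\|\Big(\sum|x_i|^2\Big)^{1/2}\Big\|
\le CC_sM\Big(\sum\|x_i\|^2\Big)^{1/2}.\qedhere
\end{align*}
\end{proof}

The same facts give the sentence ``Consequently'' in Theorem~\ref{thm:A} from (2) and (3). If $p\le s\le2$ and $L$ embedded into $L_s$, then by (e) it would embed into $L_p$. If $s>2$ and $L$ embedded into $L_s$, then $L$ would have type $2$; it has cotype $2$ by (2), so it would be isomorphic to a separable Hilbert space and would embed into $L_p$ by (e). Both conclusions contradict (3).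

\section{Averages of weighted norms and heavy tails}\label{sec:idea}

\subsection{What an embedding into $L_p$ gives}
For a finite set $B$ and vectors $c,a\in[0,\infty)^B$, let $ca$ denote the coordinatewise product and $\|c\|_q$ the norm of $\ell_q(B)$.

\begin{lemma}\label{lem:khin}
Let $1\le p\le2$, let $L$ be a symmetric space, let $(f_x)_{x\in B}$ be finitely many disjoint elements of $L$, and let $U:L\to L_p(\mu)$ be linear with $\|f\|\le\|Uf\|_p\le\Delta\|f\|$. Put $a(z)=(|Uf_x(z)|^p)_{x\in B}$. Then for $c\in[0,\infty)^B$ and $f_c=\sum_xc_x^{1/p}f_x$,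
\[
\|f_c\|^p\le\int\|c\,a(z)\|_{2/p}\,d\mu(z)\le3\Delta^p\|f_c\|^p .
\]
\end{lemma}

\begin{proof}
Let $X=\sum\varepsilon_x\xi_x$ with real $\xi_x$. Then $\mathbb EX^2=\sum\xi_x^2$ and $\mathbb EX^4\le3(\mathbb EX^2)^2$. H\"older's inequality $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$ gives $\mathbb E|X|\ge(\mathbb EX^2/3)^{1/2}$, so
\[
\tfrac13(\mathbb EX^2)^{p/2}\le(\mathbb E|X|)^p\le\mathbb E|X|^p\le(\mathbb EX^2)^{p/2}.
\]
For $\xi_x=c_x^{1/p}Uf_x(z)$ we have $(\mathbb EX^2)^{p/2}=\|c\,a(z)\|_{2/p}$. Integrating in $z$, we see that $\mathbb E\|U\sum\varepsilon_xc_x^{1/p}f_x\|_p^p$ lies between $\frac13\int\|c\,a\|_{2/p}\,d\mu$ and $\int\|c\,a\|_{2/p}\,d\mu$. It also lies between $\|f_c\|^p$ and $\Delta^p\|f_c\|^p$, because the $f_x$ are disjoint and so $\|\sum\varepsilon_xc_x^{1/p}f_x\|=\|f_c\|$ for all signs.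
\end{proof}

Since $2/p\ge1$, the middle term is subadditive in $c$. Taking for $f_x$ the unit vectors of a sequence space, we get the inequality of $p$-convexity with $M^p=3\Delta^p$ for finitely supported vectors, and then for all vectors by truncation. This is the necessity mentioned in the introduction. The lemma says more than subadditivity, however: $c\mapsto\|f_c\|^p$ is equivalent to an \emph{integral} of weighted $\ell_{2/p}$-norms. Any inequality $\sum_j\mathbb E\|g_ja\|_{2/p}\le C\,\mathbb E\|ha\|_{2/p}$ between random vectors $g_j,h$ that holds for every weight $a$ is therefore inherited by $\|f_c\|^p$. This is the obstruction used for (3).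

If $U$ maps into $L_s(\mu)$ with $1\le s<p$, the same proof, with the same $a(z)$, shows that $\|f_c\|^s$ is equivalent to $\int\|c\,a\|_{2/p}^{s/p}\,d\mu$, a moment of order $s/p<1$. So we look for a random weight whose weighted norms have tails of order $1/\tau$: all moments of order less than $1$ are then finite, while the first moment need not be under control.

\subsection{Poisson weights}
A Poisson process $\Pi$ with $\sigma$-finite nonatomic intensity measure $n$ on a space $\mathcal Y$ is a random countable subset of $\mathcal Y$; the numbers of points in disjoint sets are independent Poisson variables with means given by $n$. For measurable $\xi\ge0$,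
\begin{equation}\label{eq:poisson}
\mathbb E\sum_{y\in\Pi}\xi(y)=\int\xi\,dn,\qquad
\mathbb E\exp\Big(-\sum_{y\in\Pi}\xi(y)\Big)=\exp\Big(-\int(1-e^{-\xi})\,dn\Big).
\end{equation}

\begin{example}[independent weights]\label{ex:indep}
Let $q>1$, let $\Pi$ be a Poisson process on $B\times(0,\infty)$ with intensity $(\text{counting})\otimes u^{-2}du$, and let $\rho(x)^q=\sum_{(x,u)\in\Pi}u^q$. By \eqref{eq:poisson} and the substitution $u\mapsto u\tau/c_x$,
\[
\mathbb E\exp\big(-\|c\rho\|_q^q/\tau^q\big)=\exp\big(-k\|c\|_1/\tau\big),\qquad k=\int_0^\infty(1-e^{-u^q})\frac{du}{u^2}<\infty .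
\]
So $\|c\rho\|_q$ has the law of $\|c\|_1\rho_0$, where $\rho_0$ is a single weight. Moreover $\Pr(\rho_0>\tau)\ge1-e^{-1/\tau}$, the probability of a point above $\tau$, and $\Pr(\rho_0>\tau)\le(1-e^{-k/\tau})/(1-e^{-1})\le2k/\tau$. The mean is infinite, and the moments of order less than $1$ reproduce the norm $\|c\|_1$.
\end{example}

This is no counterexample, because $\|c\|_1=\sum_x\|c\mathbf 1_{\{x\}}\|_{2/p}$ is also an integral of weighted norms. Here every scale $u$ acts on every coordinate. Suppose instead that a coordinate carrying the value $y$ receives only points with $u\in[\sigma/D,\sigma]$. Its contribution to the exponent in \eqref{eq:poisson} is comparable to $\int_{\sigma/D}^\sigma\min(1,(uy)^q)u^{-2}du$, and this is comparable to $\min(y^q\sigma^{q-1},y,D/\sigma)$ (Lemma~\ref{lem:mj}). The cost is linear in $y$ only in the window $1/\sigma\le y\le D/\sigma$. The construction gives different windows to different groups of coordinates and joins the groups by a graph.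

\begin{example}[two levels]\label{ex:two}
Let $B_0,B_1$ be the vertex classes of a simple bipartite graph, $|B_j|=b_j$, in which each $v\in B_0$ has degree $r$ and each $w\in B_1$ has degree $D$, so that $rb_0=Db_1$. Let $\sigma_0\le b_0$ and $\sigma_1=r\sigma_0/D$ be integers with $\sigma_1>r$, and let $D\ge2$. Give $B_0$ the scales $[\sigma_0/D,\sigma_0]$ and $B_1$ the scales $(0,\sigma_1]$, and let a point $(w,u)$ with $w\in B_1$ put weight $u$ on $w$ and weight $u/r$ on each neighbor of $w$. The exponent in \eqref{eq:poisson} is then modeled by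
\[
\Psi^\circ(c)=\sum_{v\in B_0}\min\big(c_v^q\sigma_0^{q-1},c_v,D/\sigma_0\big)+\sum_{w\in B_1}\min\big(Y_w^q\sigma_1^{q-1},Y_w\big),
\]
where $Y_w^q=c_w^q+\sum_{v\sim w}(c_v/r)^q$. Let $N(c)=\inf\{t>0:\Psi^\circ(c/t)\le1\}$.

Two kinds of vectors matter. A \emph{flat} vector is $g_j=\sigma_j^{-1}\mathbf 1_{\mathcal G}$ with $\mathcal G\subset B_j$, $|\mathcal G|=\sigma_j$. For $t<1$ each point of $\mathcal G$ contributes more than $1/\sigma_j$ to $\Psi^\circ(g_j/t)$, so $N(g_j)\ge1$. A \emph{tree} is $h_\gamma=\mathbf 1_{\{\gamma\}}+r^{-1}\sum_{w\sim\gamma}\mathbf 1_{\{w\}}$ with $\gamma\in B_0$. It has $\ell_1$-mass $1$ on each level. Level $0$ charges it at most $D/\sigma_0=r/\sigma_1$, and on level $1$ the two units of mass arrive at the same $r$ vertices and are added in the sense of $\ell_q$: $Y_w=2^{1/q}/r$. Hence $\Psi^\circ(h_\gamma/t)\le r/\sigma_1+2^{1/q}/t$, and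
\[
N(g_0)+N(g_1)\ge2,\qquad N(h_\gamma)\le 2^{1/q}/(1-r/\sigma_1).
\]
Now let $\gamma$ and the sets $\mathcal G$ be uniformly random, and take the simplest weight that sees both levels, $a=\alpha\mathbf 1_{\{\gamma_0\}}+\alpha'\mathbf 1_{\{w_0\}}$ with $\gamma_0\in B_0$, $w_0\in B_1$. Then $\mathbb E\|g_0a\|_q+\mathbb E\|g_1a\|_q=\alpha/b_0+\alpha'/b_1$. On the other hand $\|h_\gamma a\|_\infty\ge\alpha$ for $\gamma=\gamma_0$, and $\|h_\gamma a\|_\infty\ge\alpha'/r$ for the at least $D-1$ other neighbors $\gamma$ of $w_0$, so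
\[
\mathbb E\|h_\gamma a\|_\infty\ge\frac{\alpha}{b_0}+\frac{(D-1)\alpha'}{rb_0}\ge\Big(1-\frac1D\Big)\big(\mathbb E\|g_0a\|_q+\mathbb E\|g_1a\|_q\big).
\]
The two atoms of $a$ are seen from different roots $\gamma$, so even the $\ell_\infty$-norm adds the levels. An integral of norms with such weights that gives each flat vector at least $1$ gives the trees almost $2$ on average, while $N$ gives them about $2^{1/q}$.
\end{example}

With $K+1$ levels the comparison becomes $K+1$ against $(K+1)^{1/q}$, which no constant absorbs. Three things remain to be done: to show that the functional is convex up to a constant independent of $K$ (Section~\ref{sec:Psi}), to prove the inequality between flat vectors and trees for every weight $a$ (Section~\ref{sec:test}), and to make the construction rearrangement invariant (Section~\ref{sec:sym}).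

\subsection{Standing notation}
For the rest of the paper fix $1<p\le R<\beta<2$ and put
\[
q=\beta/p\in(1,2),\qquad q'=\frac q{q-1},\qquad C_2=2q'12^q,\qquad A=1+C_2(2q'+1).
\]
The constants $C,C_0,C_1,\dots$ depend only on $p,R,\beta$; the constant $A$ enters only through the estimates for trees. A maximum over an empty set is $0$. The exponent $\beta$ is the approximate growth rate of the Orlicz functions. We need $\beta>p$ to have $q>1$, and $\beta<2$ both for the embedding into $L_s$ and for the inequality $\|\cdot\|_{2/p}\le\|\cdot\|_q$. For $p=2$ there is no such $\beta$, in agreement with Theorem~\ref{thm:B}.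

\section{Layered expanders}\label{sec:graphs}

In Sections~\ref{sec:graphs}--\ref{sec:test} the integer $K\ge1$ is fixed. The parameters are chosen in the order $r,\eta,\lambda,l_0$, then $D$, then $b$. Put
\[
r=64K^2,\qquad\eta=\frac1{6K},\qquad\lambda=(K+1)^{-1/(q-1)},
\]
and let $l_0$ be the least integer with $2^{l_0/q'}\ge(K+1)r^K$. For an integer $D$ put $\delta=r^{-1}(8e^{r+1}D)^{-1/3}$ and $\Theta=8/(\lambda\delta)\ge8$. Since $\Theta$ is $D^{1/3}$ times a constant depending on $K$ and $q$, we can fix $D$ with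
\begin{equation}\label{eq:D}
D\ge8Kr^2/\lambda,\qquad\lceil\Theta\rceil2^{l_0}\le\eta D .
\end{equation}
In particular $D\ge2r$ and $\eta D\ge2$. For an integer $b$ and $0\le j\le K$ let
\[
b_j=bD^{K-j}r^j,\qquad\sigma_j=\frac{b_j}\Theta=\frac{\lambda\delta b_j}8 .
\]
Then $rb_{j-1}=Db_j$ and $\sigma_{j-1}/\sigma_j=b_{j-1}/b_j=D/r\ge2$: the levels shrink geometrically.

Let $B_0,\dots,B_K$ be disjoint sets, the \emph{levels}, with $|B_j|=b_j$. Between $B_{j-1}$ and $B_j$ we place a bipartite multigraph in which each $v\in B_{j-1}$ has $r$ edges and each $w\in B_j$ has $D$ edges, counted with multiplicity. We write $v\to w$ if $v\in B_{j-1}$ and $w\in B_j$ are joined by an edge, $\Gamma^+(T)\subset B_j$ for the set of neighbors of $T\subset B_{j-1}$, and $\Gamma^-(T)\subset B_{j-1}$ for the set of neighbors of $T\subset B_j$. Both directions of the argument in Example~\ref{ex:two} need that small sets have almost as many neighbors as edges: forward, so that mass sent to the next level is not lost, and backward,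 so that atoms of a weight are seen from different roots. The losses per level, $4/r$ and $\eta$, are small enough to be repeated $K$ times.

\begin{lemma}\label{lem:exp}
For all large $b$ the graphs can be chosen so that, for $1\le j\le K$,
\begin{enumerate}
\item[(F)] $|\Gamma^+(T)|\ge(r-4)|T|$ for all $T\subset B_{j-1}$ with $|T|\le\delta b_j$;
\item[(R)] $|\Gamma^-(T)|\ge(1-\eta)D|T|$ for all $T\subset B_j$ with $|T|\le D^{K+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Attach $r$ half-edges to each vertex of $B_{j-1}$ and $D$ half-edges to each vertex of $B_j$, and match the two families, both of size $Db_j$, uniformly at random. We show that for each $j$ the probability of failure tends to $0$ as $b\to\infty$.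

Suppose (F) fails for a set $T$ of size $s$, $1\le s\le\delta b_j$. Put $t=(r-4)s-1$; then $t\le rs\le b_j$, since $r\delta<1$, and some $T'\subset B_j$ with $|T'|=t$ contains $\Gamma^+(T)$. For fixed $T,T'$, reveal the partners of the $rs$ half-edges of $T$ one at a time: all lie over $T'$ with probability $\prod_{i<rs}\frac{tD-i}{b_jD-i}\le(t/b_j)^{rs}$. With $\binom nk\le(en/k)^k$ and $rs-t\ge4s$, the probability of a failure of size $s$ is at most
\[
\Big(\frac{eb_{j-1}}s\Big)^s\Big(\frac{eb_j}t\Big)^t\Big(\frac t{b_j}\Big)^{rs}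
\le\Big(\frac{eDb_j}{rs}\Big)^se^{rs}\Big(\frac{rs}{b_j}\Big)^{4s}
=\Big[e^{r+1}D\Big(\frac{rs}{b_j}\Big)^3\Big]^s .
\]
By the choice of $\delta$ the bracket is at most $1/8$ for $s\le\delta b_j$, and it is $O(b_j^{-3/2})$ for $s\le\sqrt{b_j}$. The sum over $s\le\sqrt{b_j}$ is $O(b_j^{-3/2})$ and the sum over $s>\sqrt{b_j}$ is $O(8^{-\sqrt{b_j}})$.

Suppose (R) fails for a set $T$ of size $s\le D^{K+1}$, and let $b$ be so large that $Ds\le b_{j-1}$. Then $\Gamma^-(T)$ lies in a set of size $t=\lceil(1-\eta)Ds\rceil-1$, and $Ds-t\ge\eta Ds\ge2s$. The same count, applied to the $Ds$ half-edges of $T$, bounds the probability by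
\[
b_j^s\Big(\frac{eb_{j-1}}t\Big)^t\Big(\frac t{b_{j-1}}\Big)^{Ds}\le b_j^s\,e^{Ds}\Big(\frac{Ds}{b_{j-1}}\Big)^{2s}=O(b^{-s}),
\]
and the number of values of $s$ does not depend on $b$.
\end{proof}

Fix such graphs with $b$ so large that
\begin{equation}\label{eq:b}
\sigma_K\ge AKr^K,\qquad b_K\ge\eta D .
\end{equation}
Then $\delta b_j\ge\sigma_j\ge\sigma_K\ge2$ for all $j$, so rounding these numbers down loses at most a factor $2$. Let $B=\bigsqcup_jB_j$.

Expansion of sets gives expansion of functions. If $f\ge0$ is defined on $T\subset B_{j-1}$ with $|T|\le\delta b_j$, then $\{w:\max_{v\in T,v\to w}f(v)>\tau\}=\Gamma^+(\{f>\tau\})$ for $\tau\ge0$. Integrating (F) in $\tau$, and doing the same with (R), we obtain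
\begin{align}
\sum_{w\in B_j}\ \max_{v\in T,\,v\to w}f(v)&\ge(r-4)\sum_Tf&&(T\subset B_{j-1},\ |T|\le\delta b_j),\label{eq:Ffun}\\
\sum_{v\in B_{j-1}}\ \max_{w\in T,\,v\to w}f(w)&\ge(1-\eta)D\sum_Tf&&(T\subset B_j,\ |T|\le D^{K+1}).\label{eq:Rfun}
\end{align}

The \emph{walk} is the Markov chain that moves from $v\in B_{j-1}$ to $w\in B_j$ with probability $P(v,w)=r^{-1}\cdot\#\{\text{edges } vw\}$ and stops in $B_K$. For $i\le j$ let $P_{ij}(x,w)$ be the probability that the walk from $x\in B_i$ is at $w$ on level $j$, with $P_{ii}$ the identity, and let $P_{ij}(x,E)=\sum_{w\in E}P_{ij}(x,w)$. We use three properties. If $v\to w$, then $P(v,w)\ge1/r$, so positive values of $P_{ij}$ are at least $r^{-(j-i)}$. For fixed $x$, at most $r^{j-i}$ vertices $w$ have $P_{ij}(x,w)>0$. The walk carries the uniform measure on $B_i$ to the uniform measure on $B_j$, because $\sum_vP(v,w)/b_{j-1}=D/(rb_{j-1})=1/b_j$.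

\section{The functional $\Psi$ and its approximate convexity}\label{sec:Psi}

For $c\in[0,\infty)^B$ and $w\in B_j$ let
\[
Y_w(c)=\Big(\sum_{i\le j}\sum_{x\in B_i}\big(P_{ij}(x,w)c_x\big)^q\Big)^{1/q}.
\]
As a weighted $\ell_q$-norm, $Y_w$ is monotone, positively homogeneous and subadditive, and $Y_w(c)\ge c_w$. Since $P_{i,j+1}(x,z)\ge P_{ij}(x,v)P(v,z)$,
\begin{equation}\label{eq:Yedge}
Y_z(c)\ge r^{-1}Y_v(c)\qquad\text{if }v\to z .
\end{equation}
Level $j$ receives the scales $I_j=[\sigma_{j+1}/r,\sigma_j]=[\sigma_j/D,\sigma_j]$ for $j<K$, and $I_K=(0,\sigma_K]$. Define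
\[
\psi_j(y)=\int_{I_j}\min\big(1,(uy)^q\big)\frac{du}{u^2},\qquad\Psi(c)=\sum_{j=0}^K\sum_{w\in B_j}\psi_j(Y_w(c)).
\]
The integrals are what the Poisson formula will produce; for estimates we replace them by
\[
m_j(y)=\min\big(y^q\sigma_j^{q-1},\,y,\,r/\sigma_{j+1}\big)\quad(j<K),\qquad m_K(y)=\min\big(y^q\sigma_K^{q-1},\,y\big).
\]
The function $m_j$ is nondecreasing. It equals $y^q\sigma_j^{q-1}$ for $y\le1/\sigma_j$, it equals $y$ in the \emph{window} $1/\sigma_j\le y\le r/\sigma_{j+1}$ (for all $y\ge1/\sigma_K$ if $j=K$), and above the window it equals the \emph{cap} $r/\sigma_{j+1}$. In particular $m_j(y)\ge1/\sigma_j$ for $y\ge1/\sigma_j$.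

\begin{lemma}\label{lem:mj}
For $y,y'\ge0$ and $\tau\ge1$,
\[
\tfrac12m_j\le\psi_j\le q'm_j,\qquad m_j(\tau y)\le\tau^qm_j(y),\qquad m_j(y+y')\le2^q\big(m_j(y)+m_j(y')\big).
\]
\end{lemma}

\begin{proof}
Each entry of the minimum grows by at most $\tau^q$ when $y$ is multiplied by $\tau$, which is the second inequality, and the third follows from $m_j(y+y')\le m_j(2\max(y,y'))$. For the upper bound on $\psi_j$, note $\int_0^\infty\min(1,(uy)^q)u^{-2}du=y(\frac1{q-1}+1)=q'y$, next $\int_{I_j}u^{-2}du\le r/\sigma_{j+1}$ for $j<K$, and finally $\int_0^{\sigma_j}y^qu^{q-2}du=y^q\sigma_j^{q-1}/(q-1)\le q'y^q\sigma_j^{q-1}$.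

For the lower bound let first $j<K$, and write $\sigma=\sigma_j$, $\alpha=\sigma/D$; recall $D\ge4$. For $0<\theta\le1$ the function $x\mapsto1-\theta^x$ is concave and vanishes at $0$, so $(1-\theta^{q-1})/(q-1)\ge1-\theta$. If $y\le1/\sigma$, then $\psi_j(y)=y^q\sigma^{q-1}(1-D^{-(q-1)})/(q-1)\ge\frac12y^q\sigma^{q-1}$. If $y\ge1/\alpha$, then $\psi_j(y)=1/\alpha-1/\sigma\ge1/(2\alpha)$. If $1/\sigma<y<1/\alpha$, put $\theta=\alpha y$ and split the integral at $u=1/y$:
\[
\psi_j(y)=y\,\frac{1-\theta^{q-1}}{q-1}+\Big(y-\frac1\sigma\Big)\ge y(1-\theta)+y\Big(1-\frac1{D\theta}\Big),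
\]
where both terms on the right are nonnegative. The first is at least $y/2$ if $\theta\le\frac12$, and the second is at least $y/2$ if $\theta\ge\frac12$. For $j=K$, $\psi_K(y)=y^q\sigma_K^{q-1}/(q-1)\ge m_K(y)$ if $y\le1/\sigma_K$, and $\psi_K(y)=y/(q-1)+y-1/\sigma_K\ge y$ otherwise.
\end{proof}

We record a crude upper bound. Since $\psi_j(y)\le q'y^q\sigma_0^{q-1}$ and $\sum_{w\in B_j}P_{ij}(x,w)^q\le1$,
\begin{equation}\label{eq:crude}
\Psi(c)\le M\sum_{x\in B}c_x^q,\qquad M=q'(K+1)\sigma_0^{q-1}\ge1 .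
\end{equation}

The goal of this section is the following convexity property.

\begin{proposition}\label{prop:conv}
Let $C_0=15\cdot2^qq'$. If $c_\alpha\in[0,\infty)^B$ are finitely many vectors with $\Psi(c_\alpha)\le1$, and $\pi_\alpha\ge0$ with $\sum\pi_\alpha\le1$, then
\[
\Psi\Big(\sum_\alpha\pi_\alpha c_\alpha\Big)\le C_0\sum_\alpha\pi_\alpha\Psi(c_\alpha).
\]
\end{proposition}

Two computations indicate why this can hold and what must be proved. First, trees are cheap, so their averages must be cheap too. Suppose that on each level $i$ the values $Y_w$ equal $1/(Nr^i)$ on $Nr^i$ vertices and vanish elsewhere, which is roughly the shape of an average of $N$ trees. With $N_i=\sigma_i/r^i$, level $i$ contributes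
\[
Nr^i\,m_i\big(1/(Nr^i)\big)=\min\big((N_i/N)^{q-1},\,1,\,N/N_{i+1}\big),
\]
the last entry being absent for $i=K$. As $N_i/N_{i+1}=D$, the sum over $i$ is at most $1+\sum_{k\ge0}D^{-k}+\sum_{k\ge0}D^{-k(q-1)}$ for every $N$: the windows are placed so that an average of trees fits essentially one window at a time. Second, one capped level is far from convex. Each of $N$ spikes of height $H$ at distinct vertices of $B_j$ costs at most the cap on level $j$, while their average costs $H$ on that level if $H/N$ lies in the window. The edges repair this: by \eqref{eq:Yedge} a spike above the cap produces values at least $H/r$ at about $r$ vertices of the next level, where it is charged in full or passed on again. Lemma~\ref{lem:flow} makes this precise. To use (F) we must know that few vertices are above the cap, and this is where the hypothesis $\Psi\le1$ enters.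

\begin{lemma}\label{lem:few}
If $\Psi(c)\le1$ and $j<K$, then $\#\{v\in B_j:Y_v(c)\ge r/\sigma_{j+1}\}\le\delta b_{j+1}$.
\end{lemma}

\begin{proof}
Otherwise take a subset $T$ of this set with $|T|=\lfloor\delta b_{j+1}\rfloor\ge\delta b_{j+1}/2$. By \eqref{eq:Yedge}, $Y_z(c)\ge1/\sigma_{j+1}$ on $\Gamma^+(T)$, so by Lemma~\ref{lem:mj} and (F)
\[
\Psi(c)\ge\frac{(r-4)|T|}{2\sigma_{j+1}}\ge\frac{r\delta b_{j+1}}{8\sigma_{j+1}}=\frac r\lambda>1.\qedhere
\]
\end{proof}

\begin{remark}
The hypothesis $\Psi(c_\alpha)\le1$ cannot be dropped. In Example~\ref{ex:two} take $c=H\mathbf 1_{B_0}$ and $\pi=D/(\sigma_0H)$. Then $Y_w=HD^{1/q}/r$, so $\Psi^\circ(c)\le b_0D/\sigma_0+Hb_0D^{-1/q'}$, while $\Psi^\circ(\pi c)\ge\pi Hb_0$. For large $H$ the ratio $\Psi^\circ(\pi c)/(\pi\Psi^\circ(c))$ is at least $\frac12D^{1/q'}$.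
\end{remark}

\begin{lemma}[flow lemma]\label{lem:flow}
Let $\Psi(c)\le1$, and let $W_j\subset B_j$ $(0\le j\le K)$ be such that for all $j$ and $w\in W_j$ the walk from $w$ visits $\bigcup_{i>j}W_i$ with probability at most $\frac14$. Then
\[
\sum_{j=0}^K\ \sum_{w\in W_j,\ Y_w(c)\ge1/\sigma_j}Y_w(c)\le4\Psi(c).
\]
\end{lemma}

\begin{proof}
Write $Y_w=Y_w(c)$, $W_j^*=\{w\in W_j:Y_w\ge1/\sigma_j\}$, $y_j=\sum_{w\in W_j^*}Y_w$ and $y=\sum_jy_j$. We place mass $Y_w$ at each $w\in W_j^*$ and let it flow forward. Mass whose height lies in the window is paid for by $\Psi$; mass above the cap is divided by $r$ and passed to the neighbors. Mass is lost when two vertices send to the same neighbor, where we keep only the larger amount, and when it arrives at a vertex of some $W_j^*$, where it is overwritten.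

Define $f_j^{\mathrm{in}},f_j:B_j\to[0,\infty)$ recursively. Put $f_0^{\mathrm{in}}=0$. Given $f_j^{\mathrm{in}}$, let $f_j(w)=Y_w$ on $W_j^*$ and $f_j=f_j^{\mathrm{in}}$ off $W_j^*$. For $j<K$ let
\[
T_j=\{v\in B_j:f_j(v)>r/\sigma_{j+1}\},\qquad f_{j+1}^{\mathrm{in}}(z)=r^{-1}\max_{v\in T_j,\,v\to z}f_j(v),
\]
and whenever $f^{\mathrm{in}}_{j+1}(z)>0$ select a maximizer $v(z)$. Put $T_K=\emptyset$. By \eqref{eq:Yedge} and induction, $f_j(z)\le Y_z$, so $|T_j|\le\delta b_{j+1}$ by Lemma~\ref{lem:few}. Also $f_j(z)>0$ implies $f_j(z)\ge1/\sigma_j$: on $W_j^*$ by definition, and elsewhere because $f_j(z)=f_{j-1}(v(z))/r>1/\sigma_j$.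

Let $\mathrm{pass}_j=\sum_{T_j}f_j$, $\mathrm{paid}_j=\sum_{B_j\setminus T_j}f_j$ and $\mathrm{hit}_j=\sum_{W_j^*}f_j^{\mathrm{in}}$. By \eqref{eq:Ffun}, and because a vertex has at most $r$ forward neighbors,
\[
(1-4/r)\,\mathrm{pass}_j\le\sum f_{j+1}^{\mathrm{in}}\le\mathrm{pass}_j\qquad(j<K).
\]
Since $\mathrm{pass}_j+\mathrm{paid}_j=\sum f_j=y_j+\sum f_j^{\mathrm{in}}-\mathrm{hit}_j$, induction gives $\mathrm{pass}_j\le y_0+\dots+y_j\le y$. Summing the identity over $j$, with $\mathrm{pass}_K=0$ and $4K/r\le\frac18$, we get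
\[
\sum_j\mathrm{paid}_j\ge y-\frac4r\sum_{j<K}\mathrm{pass}_j-\sum_j\mathrm{hit}_j\ge\frac78y-\sum_j\mathrm{hit}_j .
\]

\emph{Hits.} Let $z\in W_j^*$ with $f_j^{\mathrm{in}}(z)>0$. Follow $v(z),v(v(z)),\dots$ backward to the first vertex $w_0$ that lies in some $W_{j_0}^*$, $j_0<j$. As long as the current vertex is outside the sets $W_i^*$, its value of $f_i=f_i^{\mathrm{in}}$ is positive and the next maximizer is defined; since $f_0^{\mathrm{in}}=0$, such a $w_0$ is reached. Then $f_j^{\mathrm{in}}(z)=r^{-(j-j_0)}Y_{w_0}$, and the intermediate vertices of the path lie in no $W_i^*$. Fix $w_0$ and consider all $z$, on all levels, that lead back to $w_0$. Each determines one path from $w_0$ to $z$, and no such path is a proper initial segment of another, since its endpoint lies in some $W^*_i$. Hence the events ``the walk from $w_0$ starts with the path to $z$'' are disjoint. Each has probability at least $r^{-(j-j_0)}$, and on each the walk visits $\bigcup_{i>j_0}W_i$. By hypothesis $\sum_zr^{-(j-j_0)}\le\frac14$,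 so $\sum_j\mathrm{hit}_j\le\frac14\sum_{w_0}Y_{w_0}\le\frac14y$.

\emph{Payment.} If $z\in B_j\setminus T_j$ and $f_j(z)>0$, then $f_j(z)$ lies in the window of level $j$, so $f_j(z)=m_j(f_j(z))\le m_j(Y_z)\le2\psi_j(Y_z)$. Thus $\sum_j\mathrm{paid}_j\le2\Psi(c)$.

Altogether $\frac58y\le2\Psi(c)$, and $y\le4\Psi(c)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:conv}]
Let $c=\sum\pi_\alpha c_\alpha$ and $\theta=\sum\pi_\alpha\Psi(c_\alpha)\le1$. For $w\in B_j$ we have $Y_w(c)\le Y'_w+Y''_w$, where $Y'_w$ and $Y''_w$ are the sums of $\pi_\alpha Y_w(c_\alpha)$ over the $\alpha$ with $Y_w(c_\alpha)<1/\sigma_j$ and with $Y_w(c_\alpha)\ge1/\sigma_j$, respectively. By Lemma~\ref{lem:mj}, $\Psi(c)\le2^qq'\sum_{j,w}(m_j(Y'_w)+m_j(Y''_w))$, and it suffices to bound the double sum by $15\theta$.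

\emph{Step 1: low values.} Below the window $m_j$ is a multiple of $y^q$. For $y_\alpha\ge0$, H\"older's inequality and $\sum\pi_\alpha\le1$ give $(\sum\pi_\alpha y_\alpha)^q\le\sum\pi_\alpha y_\alpha^q$. Hence $m_j(Y'_w)\le(Y'_w)^q\sigma_j^{q-1}\le\sum_\alpha\pi_\alpha m_j(Y_w(c_\alpha))$, and $\sum_{j,w}m_j(Y'_w)\le2\theta$.

\emph{Step 2: high values with a low average.} Lemma~\ref{lem:flow}, applied to each $c_\alpha$ with the set $B_j$ on level $j$ and the empty set on all other levels, gives $\sum_{w\in B_j}Y''_w\le4\theta$ for each $j$. Adding these bounds would lose the factor $K+1$. The loss is recovered wherever $Y''_w$ is well below the window. Let $W_j=\{w\in B_j:Y''_w\ge\lambda/\sigma_j\}$. Off $W_j$ we have $m_j(Y''_w)\le Y''_w(Y''_w\sigma_j)^{q-1}\le\lambda^{q-1}Y''_w=Y''_w/(K+1)$, so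
\[
\sum_j\sum_{w\in B_j\setminus W_j}m_j(Y''_w)\le4\theta,\qquad\text{and}\qquad|W_j|\le\frac{4\theta\sigma_j}\lambda\le\frac{\delta b_j}2 .
\]

\emph{Step 3: good vertices.} We want to apply Lemma~\ref{lem:flow} to all the small sets $W_j$ at once, after removing the vertices that violate its hypothesis. We treat even and odd levels separately. Call $w\in W_j$ \emph{bad} if the walk from $w$ visits $\bigcup W_i$, the union over $i>j$ with $i\equiv j\pmod 2$, with probability greater than $\frac14$; let $\mathrm{Bad}_j$ be the set of bad vertices. The sets $W_j\setminus\mathrm{Bad}_j$ for even $j$, together with empty sets for odd $j$, satisfy the hypothesis of Lemma~\ref{lem:flow}, and so do they with the parities exchanged. Applying the lemma to each $c_\alpha$ and using $m_j(y)\le y$, we get $4\theta$ for each parity: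
\[
\sum_j\sum_{w\in W_j\setminus\mathrm{Bad}_j}m_j(Y''_w)\le8\theta .
\]

\emph{Step 4: bad vertices are few.} Fix $j$ and $i\ge j+2$. Put $V_i=W_i$ and, for $m=i,i-1,\dots,j+1$, let $V_{m-1}$ be the set of $x\in B_{m-1}$ with at least $8$ edges into $V_m$, that is, with $P(x,V_m)\ge8/r$. We claim that
\begin{equation}\label{eq:V}
P_{mi}(x,W_i)\le\mathbf 1_{V_m}(x)+8(i-m)/r\quad(x\in B_m),\qquad|V_m|\le|W_i| .
\end{equation}
Both hold for $m=i$; assume them for $m$. Conditioning on the first step gives $P_{m-1,i}(x,W_i)\le P(x,V_m)+8(i-m)/r$, and $P(x,V_m)<8/r$ for $x\notin V_{m-1}$, which is the first claim for $m-1$. For the second let $T\subset V_{m-1}$, $|T|\le\delta b_m$. At least $8|T|$ edges go from $T$ to $V_m$. Of the $r|T|$ edges from $T$, at least one goes to each vertex of $\Gamma^+(T)\setminus V_m$, so by (F) at most $r|T|-|\Gamma^+(T)|+|V_m|\le4|T|+|V_m|$ go to $V_m$. Hence $|T|\le|V_m|/4\le\delta b_i/8\le\delta b_m/8$. If $|V_{m-1}|>\delta b_m$, a subset with $|T|=\lfloor\delta b_m\rfloor\ge\delta b_m/2$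 would contradict this. So we may take $T=V_{m-1}$, and $|V_{m-1}|\le|V_m|/4\le|W_i|$.

Let $w\in\mathrm{Bad}_j$. At most $K$ indices $i$ occur in the union, all with $i\ge j+2$, so $P_{ji}(w,W_i)>\frac1{4K}$ for one of them. Since $8K/r=\frac1{8K}$, the first part of \eqref{eq:V} forces $w$ into the set $V_j$ built from this $i$. By the second part and $\sigma_{i+1}\le\sigma_i/2$,
\[
|\mathrm{Bad}_j|\le\sum_{i\ge j+2}|W_i|\le\sum_{i\ge j+2}\frac{4\theta\sigma_i}\lambda\le\frac{8\theta\sigma_{j+2}}\lambda\qquad(j\le K-2),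
\]
and $\mathrm{Bad}_j=\emptyset$ for $j>K-2$. On bad vertices we use the cap, $m_j\le r/\sigma_{j+1}$, and \eqref{eq:D}:
\[
\sum_j\sum_{w\in\mathrm{Bad}_j}m_j(Y''_w)\le\sum_{j\le K-2}\frac{8\theta r\sigma_{j+2}}{\lambda\sigma_{j+1}}\le\frac{8K\theta r^2}{\lambda D}\le\theta .
\]
The small ratio $\sigma_{j+2}/\sigma_{j+1}=r/D$ is the reason for separating parities; the index $i=j+1$ would give the ratio $1$. The four steps add up to $2\theta+4\theta+8\theta+\theta=15\theta$.
\end{proof}

\section{Flat vectors and trees}\label{sec:test}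

For $\gamma\in B_0$ the \emph{tree} $h_\gamma\in[0,\infty)^B$ is $h_\gamma(x)=P_{0j}(\gamma,x)$ for $x\in B_j$, $0\le j\le K$. A \emph{flat vector} on level $j$ is $g=\sigma_j^{-1}\mathbf 1_{\mathcal G}$ with $\mathcal G\subset B_j$, $|\mathcal G|=\lfloor\sigma_j\rfloor$. We first evaluate $\Psi$ on them.

\begin{lemma}\label{lem:values}
Let $t_K=A(K+1)^{1/q}$.
\begin{enumerate}
\item[(a)] If $g$ is a flat vector and $c\ge g/2$, then $\Psi(c)\ge2^{-q-2}$.
\item[(b)] $\Psi(h_\gamma/t_K)\le2q'/A$ for every $\gamma\in B_0$.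
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $w\in\mathcal G$, $Y_w(c)\ge c_w\ge1/(2\sigma_j)$ and $m_j(1/(2\sigma_j))=2^{-q}/\sigma_j$. Hence $\Psi(c)\ge\frac12\lfloor\sigma_j\rfloor2^{-q}/\sigma_j\ge2^{-q-2}$.

(b) Let $h=h_\gamma$ and $w\in B_j$. Bounding the $\ell_q$-norm by the $\ell_1$-norm within each level $i$,
\[
Y_w(h)\le\Big(\sum_{i\le j}\Big(\sum_{x\in B_i}P_{0i}(\gamma,x)P_{ij}(x,w)\Big)^q\Big)^{1/q}=(j+1)^{1/q}P_{0j}(\gamma,w).
\]
On level $K$, $m_K(y)\le y$ gives $\sum_{w\in B_K}m_K(Y_w(h)/t_K)\le(K+1)^{1/q}/t_K=1/A$. On a level $j<K$ at most $r^j$ vertices have $Y_w(h)>0$, and the cap bounds their contribution by $r^{j+1}/\sigma_{j+1}\le r^K/\sigma_K$. By \eqref{eq:b}, $\Psi(h/t_K)\le q'(1/A+Kr^K/\sigma_K)\le2q'/A$.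
\end{proof}

Part (b) shows that the hypothesis on the walk in Lemma~\ref{lem:flow} is needed. If $K\ge(K+1)^{1/q}$, all positive coordinates of $c=h_\gamma/t_K$ are at least $r^{-K}/t_K\ge1/\sigma_K$, so with $W_j=B_j$ for all $j$ the left side of the lemma would be at least $(K+1)/t_K=(K+1)^{1/q'}/A$, against $4\Psi(c)\le8q'/A$.

Now let $\gamma$ be uniform in $B_0$, and let $g_j$ be a flat vector on level $j$ whose support $\mathcal G_j$ is uniform among the $\lfloor\sigma_j\rfloor$-subsets of $B_j$. The next proposition extends the inequality of Example~\ref{ex:two} to all weights. The few largest values of a weight on each level are handled as in the example, by backward expansion. For the many smaller values the argument fails, and the exponent $q>1$ takes over. For instance, if $a\equiv1$, then $\|h_\gamma a\|_\infty=1$ and $\sum_j\|g_ja\|_1\ge(K+1)/2$, but $\|g_ja\|_q\le\sigma_j^{-1/q'}$ is small.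

\begin{proposition}\label{prop:test}
Let $C_1=2+6/(1-2^{-1/q'})$. For every $a\in[0,\infty)^B$,
\[
\sum_{j=0}^K\mathbb E\|g_ja\|_q\le C_1\,\mathbb E\|h_\gamma a\|_\infty .
\]
\end{proposition}

\begin{proof}
Let $\mathcal A=\mathbb E\|h_\gamma a\|_\infty$, let $a^{j}_1\ge a^{j}_2\ge\dots\ge a^j_{b_j}$ be the values of $a$ on $B_j$ in decreasing order, and let $n=\lceil\Theta\rceil$. By \eqref{eq:D} and \eqref{eq:b}, $n2^{l_0}\le\eta D\le b_K\le b_j$.

\emph{Claim 1: $\sum_jb_j^{-1}\sum_{k\le n2^{l_0}}a^j_k\le2\mathcal A$.} Let $E_j\subset B_j$ be the set of places of the $n2^{l_0}$ largest values and $\bar a=a\mathbf 1_{\bigcup E_j}$. We pull $\bar a$ back to level $0$, keeping at each vertex the best value visible from it. Put $F_K=\bar a|_{B_K}$ and, for $j=K,\dots,1$ and $v\in B_{j-1}$,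
\[
F^{\mathrm{in}}_{j-1}(v)=r^{-1}\max_{v\to w}F_j(w),\qquad F_{j-1}(v)=\max\big(\bar a_v,F^{\mathrm{in}}_{j-1}(v)\big).
\]
Since $|\operatorname{supp}F_{j-1}|\le\eta D+D|\operatorname{supp}F_j|$, all supports have size at most $\eta D(1+D+\dots+D^K)\le2\eta D^{K+1}\le D^{K+1}$. So \eqref{eq:Rfun} gives $\sum F^{\mathrm{in}}_{j-1}\ge(1-\eta)\frac Dr\sum F_j$. It remains to see that little is lost in the maximum with $\bar a$. If $F_j$ attains its maximum at $w^*$, then $F^{\mathrm{in}}_{j-1}$ attains its maximum at every point of $\Gamma^-(\{w^*\})$, a set of size at least $(1-\eta)D$ by (R). Hence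
\[
\sum_v\min\big(\bar a_v,F^{\mathrm{in}}_{j-1}(v)\big)\le|E_{j-1}|\max F^{\mathrm{in}}_{j-1}\le\frac\eta{1-\eta}\sum F^{\mathrm{in}}_{j-1}\le2\eta\sum F^{\mathrm{in}}_{j-1}.
\]
From $\max(x,y)=x+y-\min(x,y)$ we get $\sum F_{j-1}\ge\sum_{E_{j-1}}a+(1-2\eta)(1-\eta)\frac Dr\sum F_j$, and division by $b_{j-1}=b_jD/r$ yields
\[
\frac1{b_{j-1}}\sum F_{j-1}\ge\frac1{b_{j-1}}\sum_{E_{j-1}}a+(1-3\eta)\frac1{b_j}\sum F_j .
\]
Iterating, and using $(1-3\eta)^K=(1-\frac1{2K})^K\ge\frac12$, we obtain $\mathbb EF_0(\gamma)=b_0^{-1}\sum F_0\ge\frac12\sum_jb_j^{-1}\sum_{E_j}a$. Finally, a positive value $F_0(\gamma)$ equals $r^{-j}a_w$ for some $j$ and some $w\in B_j$ reached from $\gamma$ by a path, so $F_0(\gamma)\le P_{0j}(\gamma,w)a_w\le\|h_\gamma a\|_\infty$.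

\emph{Claim 2: $kb_j^{-1}a^j_k\le r^K\mathcal A$ for $k\le b_j$.} Let $E$ be the set of places of the $k$ largest values on $B_j$. If $P_{0j}(\gamma,E)>0$, then $\|h_\gamma a\|_\infty\ge r^{-j}a^j_k$, and this event has probability at least $\mathbb EP_{0j}(\gamma,E)=k/b_j$.

\emph{Conclusion.} Each $x\in B_j$ lies in $\mathcal G_j$ with probability at most $\sigma_j/b_j$. Split off the $n$ largest values on $B_j$, bound their $\ell_q$-norm by the $\ell_1$-norm, and use Jensen's inequality for the rest:
\[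
\mathbb E\|g_ja\|_q\le\frac1{b_j}\sum_{k\le n}a^j_k+\frac1{\sigma_j}\Big(\frac{\sigma_j}{b_j}\sum_{k>n}(a^j_k)^q\Big)^{1/q}.
\]
Grouping $k$ in blocks $n2^l<k\le n2^{l+1}$ gives $\sum_{k>n}(a^j_k)^q\le\sum_ln2^l(a^j_{n2^l})^q$, over $l\ge0$ with $n2^l\le b_j$. As $n\sigma_j/b_j=n/\Theta\le2$ and $1/\sigma_j=\Theta/b_j\le n/b_j$, the last term above is at most
\[
\frac n{b_j}\Big(\sum_l2^{l+1}(a^j_{n2^l})^q\Big)^{1/q}\le2\sum_l2^{l/q}\frac n{b_j}a^j_{n2^l}=2\sum_l2^{-l/q'}\,\frac{n2^l}{b_j}a^j_{n2^l}.
\]
Sum over $j$. The first terms contribute at most $2\mathcal A$ by Claim~1. For $l\le l_0$ we have $n2^la^j_{n2^l}\le\sum_{k\le n2^{l_0}}a^j_k$, so the $l$-th block contributes at most $4\cdot2^{-l/q'}\mathcal A$. For $l>l_0$, Claim~2 and the choice of $l_0$ bound it by $2(K+1)r^K2^{-l/q'}\mathcal A\le2\cdot2^{-(l-l_0)/q'}\mathcal A$. The geometric sums give $C_1$.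
\end{proof}

\section{Encoding vertices by heights}\label{sec:sym}

From now on $K$ varies, and we write $B^{(K)},B_j^{(K)},\Psi_K,\sigma_j^{(K)},r_K,M_K,\dots$ for the objects above. Let $\mathbb B=\bigsqcup_{K\ge1}B^{(K)}$ and fix a bijection $x\mapsto n(x)$ of $\mathbb B$ onto $\{1,2,\dots\}$, so that $\sum_x2^{-n(x)}=1$. For $x\in B^{(K)}$ put
\[
M(x)=M_K,\qquad \mathcal B(x)=B^{(K)},\qquad Q(x)=\max\big(\sigma_0^{(K)},\,A(K+1)r_K^K\big).
\]
The positive coordinates of flat vectors and of the vectors $h_\gamma/t_K$ lie in $[1/Q(x),1]$. For $c\in[0,\infty)^{\mathbb B}$ let $\Psi(c)=\sum_K\Psi_K(c|_{B^{(K)}})\in[0,\infty]$. This functional is monotone, and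
\begin{align}
\Psi\Big(\sum\pi_\alpha c_\alpha\Big)&\le C_0\sum\pi_\alpha\Psi(c_\alpha)\qquad\text{if }\Psi(c_\alpha)\le1,\ \sum\pi_\alpha\le1,\label{eq:P1}\\
\Psi(c)&\le\sum_xM(x)c_x^q,\label{eq:P2}\\
\Psi(6c+e)&\le C_2\big(\Psi(c)+\Psi(e)\big).\label{eq:P3}
\end{align}
The first two are Proposition~\ref{prop:conv} and \eqref{eq:crude} summed over $K$. The third follows from Lemma~\ref{lem:mj}: $\psi_j(6y+y')\le q'2^q(6^qm_j(y)+m_j(y'))\le2q'12^q(\psi_j(y)+\psi_j(y'))$.

A symmetric norm cannot tell where a function lives; it sees only how much measure is spent at each height. So we assign to each vertex $x$ a height $v_x$ and read the coordinate $c_x$ of a function $F\ge0$ through a function $H_x(u)=u\chi_x(u)$, where $\chi_x$ is a bump centered at $v_x$. Two requirements compete. For convexity, and to tolerate coefficients in $[1/Q(x),1]$, the bump must vary slowly, by at most a factor $2$ over a long multiplicative range $\Lambda_x$. To distinguish vertices, $\chi_x$ must be tiny near $v_y$ for $y\ne x$. They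 are reconciled by choosing first the rates of decay and then the heights, very far apart.

Let
\[
\bar\kappa=\frac{\min(\beta-R,\,2-\beta)}{2p}<\frac12,\qquad\beta_-=\beta-p\bar\kappa>R\ge p,\qquad\beta_+=\beta+p\bar\kappa<2 .
\]
Choose $\kappa_x\in(0,\bar\kappa]$ so small that $\Lambda_x=2^{q/\kappa_x}$ satisfies
\begin{equation}\label{eq:Lambda}
\Lambda_x^{q-1}\ge2^{n(x)}M(x),\qquad\Lambda_x\ge Q(x);
\end{equation}
also $\Lambda_x\ge4$, as $q/\kappa_x>2$. Then choose $v_x>0$ as follows. If $S$ is an interval, $v_x^{-q}\le2^{-n(x)}$; if $S=\mathbb N$, $v_x^{-q}$ is an integer greater than $1$. In both cases we require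
\begin{align}
\kappa_x|\log v_x|&\ge\log\big(2^{n(x)}M(x)\big),\label{eq:v1}\\
\kappa_x|\log(tv_y/v_x)|&\ge\log\big(2^{n(x)}AM(x)|\mathcal B(y)|\big)\qquad\big(x\ne y,\ 1/Q(y)\le t\le1\big).\label{eq:v2}
\end{align}
This is possible. All $\log v_x$ have the same sign, so $|\log(tv_y/v_x)|\ge\big||\log v_y|-|\log v_x|\big|-\log Q(y)$. Choosing the $v_x$ in the order of $n(x)$, with all $\kappa_x$ already fixed, we meet at each step finitely many lower bounds on the new $|\log v_x|$, one from \eqref{eq:v1} and two from \eqref{eq:v2} for each earlier vertex. The first requirement makes it possible to find disjoint sets in $S$ of measures $v_x^{-q}$.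

For $u>0$ let
\[
\chi_x(u)=\exp\Big(-\frac{\kappa_x}q\Big|\log\frac u{v_x}\Big|\Big)\le1,\qquad H_x(u)=u\,\chi_x(u),\qquad H_x(0)=0 .
\]
The function $H_x$ is continuous and increasing, since $\kappa_x/q<1$. By the definition of $\Lambda_x$ and by \eqref{eq:v1},
\begin{align}
\chi_x(u')&\ge\tfrac12\chi_x(u)\qquad\text{if }\Lambda_x^{-1}\le u'/u\le\Lambda_x,\label{eq:slow}\\
\sum_xM(x)\chi_x(u)^q&\le\sum_xe^{\kappa_x|\log u|}M(x)e^{-\kappa_x|\log v_x|}\le\max(u,1/u)^{\bar\kappa}.\label{eq:bumps}
\end{align}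
For measurable $F\ge0$ on $S$ with $\|F\|_q<\infty$, where $\|F\|_q$ is the norm of $L_q(S,m)$, put
\[
c_x(F)=\|H_x(F)\|_q\le\|F\|_q,\qquad c(F)=(c_x(F))_{x\in\mathbb B},\qquad\mathfrak M(F)=\|F\|_q^q+\Psi(c(F)),
\]
and put $\mathfrak M(F)=\infty$ if $\|F\|_q=\infty$. The functional $\mathfrak M$ is monotone and depends only on the distribution of $F$. The functions $H_x$ are not convex, and the term $\|F\|_q^q$ is there to pay for this defect. It does not spoil the example, because on a tree it is of the same order as $\Psi$.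

\begin{proposition}\label{prop:Mconv}
Let $C_3=\max(C_0C_2,\,1+3C_2)$. If $F_\alpha\ge0$ are finitely many functions with $\mathfrak M(F_\alpha)\le1$, and $\pi_\alpha\ge0$ with $\sum\pi_\alpha\le1$, then $\mathfrak M(\sum\pi_\alpha F_\alpha)\le C_3\sum\pi_\alpha\mathfrak M(F_\alpha)$.
\end{proposition}

\begin{proof}
Let $F=\sum\pi_\alpha F_\alpha$ and $G=\sum\pi_\alpha\|F_\alpha\|_q^q$. As in Step~1 of Proposition~\ref{prop:conv}, $F^q\le\sum\pi_\alpha F_\alpha^q$, so $\|F\|_q^q\le G$. Fix $x$, write $\Lambda=\Lambda_x$, and let $u_\alpha$ and $u=\sum\pi_\alpha u_\alpha>0$ be the values of $F_\alpha$ and $F$ at a point where all $F_\alpha$ are finite. The indices with $u_\alpha<u/4$ contribute at most $u/4$ to $u$. So at least $\frac38u$ comes (i) from the indices with $u/4\le u_\alpha\le\Lambda u$, or (ii) from those with $u_\alpha>\Lambda u$. In case (i), \eqref{eq:slow} applies to these indices because $\Lambda\ge4$, and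
\[
H_x(u)=u\chi_x(u)\le\tfrac83\sum_{u/4\le u_\alpha\le\Lambda u}\pi_\alpha u_\alpha\chi_x(u)\le\tfrac{16}3\sum_\alpha\pi_\alpha H_x(u_\alpha).
\]
In case (ii) the strict convexity of $u^q$ gives a large gain:
\[
H_x(u)^q\le u^{q-1}u\le\tfrac83\sum_{u_\alpha>\Lambda u}\pi_\alpha u_\alpha u^{q-1}\le\tfrac83\Lambda^{-(q-1)}\sum_\alpha\pi_\alpha u_\alpha^q .
\]
Thus $H_x(F)\le6\sum\pi_\alpha H_x(F_\alpha)+(3\Lambda^{-(q-1)}\sum\pi_\alpha F_\alpha^q)^{1/q}$ almost everywhere, also where $F=0$. By Minkowski's inequality $c_x(F)\le6\sum\pi_\alpha c_x(F_\alpha)+e_x$ with $e_x^q=3\Lambda_x^{-(q-1)}G$. By \eqref{eq:P2} and \eqref{eq:Lambda}, $\Psi(e)\le3G\sum_x2^{-n(x)}=3G$. By \eqref{eq:P3} and \eqref{eq:P1},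
\[
\mathfrak M(F)\le G+C_2\Big(C_0\sum\pi_\alpha\Psi(c(F_\alpha))+3G\Big)\le C_3\sum\pi_\alpha\mathfrak M(F_\alpha).\qedhere
\]
\end{proof}

For measurable $f$ on $S$ let $[f]=\inf\{t>0:\mathfrak M((|f|/t)^p)\le1\}\in[0,\infty]$. This gauge is $p$-convex:
\begin{equation}\label{eq:gaugeconv}
\Big[\Big(\sum_{i=1}^n|f_i|^p\Big)^{1/p}\Big]^p\le C_3\sum_{i=1}^n[f_i]^p .
\end{equation}
Indeed, let $t_i>[f_i]$ and $t^p=C_3\sum t_i^p$. Then $F_i=(|f_i|/t_i)^p$ has $\mathfrak M(F_i)\le1$ by monotonicity, the weights $\pi_i=t_i^p/t^p$ add up to $1/C_3$, and Proposition~\ref{prop:Mconv} gives $\mathfrak M(t^{-p}\sum|f_i|^p)=\mathfrak M(\sum\pi_iF_i)\le1$. We also note that, by \eqref{eq:P2} and \eqref{eq:bumps}, $\Psi(c(F))\le\int F^q\max(F,1/F)^{\bar\kappa}dm$, the integral being over $\{F>0\}$. For $|f|\le1$ and $F=|f|^p$ the integrand is $|f|^{\beta_-}\le|f|$, so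
\begin{equation}\label{eq:L1Linf}
\mathfrak M(|f|^p)\le2\|f\|_1\qquad\text{if }|f|\le1 .
\end{equation}

\section{Random Orlicz functions and the space $L$}\label{sec:space}

We now realize $\mathfrak M$ as the exponent in \eqref{eq:poisson}. Let $\Pi_K$ $(K\ge1)$ be independent Poisson processes on $\bigsqcup_jB_j^{(K)}\times I_j^{(K)}$ with intensity $(\text{counting})\otimes u^{-2}du$, defined on a probability space $(\Omega,\Pr)$. For $x\in B_i^{(K)}$ put
\[
\rho_\omega(x)^q=\sum_{j\ge i}\ \sum_{(w,u)\in\Pi_K,\,w\in B_j^{(K)}}u^qP_{ij}(x,w)^q ,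
\]
and for $t\ge0$
\[
\varphi_\omega(t)=t^\beta+\sum_{x\in\mathbb B}\rho_\omega(x)^qH_x(t^p)^q,\qquad\Phi_\omega(t)=\int_0^t\varphi_\omega(v)\frac{dv}v .
\]
As a countable sum of products of random variables and Borel functions of $t$, $\varphi_\omega(t)$ is jointly measurable in $(\omega,t)$, and so is $\Phi_\omega(t)$.

\begin{lemma}\label{lem:phi}
Outside a null set of $\omega$, which we discard, $\varphi_\omega$ is finite and continuous, and for $\varphi_\omega$ as well as for $\Phi_\omega$ the ratio to $t^{\beta_-}$ is nondecreasing and the ratio to $t^{\beta_+}$ is nonincreasing. Moreover $\Phi_\omega$ is an Orlicz function and $\frac12\varphi_\omega\le\Phi_\omega\le\varphi_\omega$.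
\end{lemma}

\begin{proof}
The function $H_x(t^p)^q$ is continuous, equal to $v_x^{-\kappa_x}t^{\beta+p\kappa_x}$ for $t^p\le v_x$ and to $v_x^{\kappa_x}t^{\beta-p\kappa_x}$ for $t^p\ge v_x$. As $\kappa_x\le\bar\kappa$, every term of $\varphi_\omega$ has the two monotonicity properties. By \eqref{eq:poisson}, $\mathbb E\rho_\omega(x)^q\le(K+1)(\sigma_0^{(K)})^{q-1}/(q-1)\le M(x)$, so $\mathbb E\varphi_\omega(1)\le2$ by \eqref{eq:bumps}. If $\varphi_\omega(1)<\infty$, termwise comparison gives $\varphi_\omega(t)\le\max(t^{\beta_-},t^{\beta_+})\varphi_\omega(1)<\infty$ for all $t$, the sum has the two properties, and these imply continuity. They pass to $\Phi_\omega(t)=\int_0^1\varphi_\omega(tv)\,dv/v$. From $v^{\beta_+}\varphi_\omega(t)\le\varphi_\omega(tv)\le v^{\beta_-}\varphi_\omega(t)$ for $v\le1$ we get $\varphi_\omega/\beta_+\le\Phi_\omega\le\varphi_\omega/\beta_-$, where $1<\beta_-<\beta_+<2$. Finally $\Phi_\omega$ is convex because its derivative $\varphi_\omega(t)/t$ is nondecreasing.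
\end{proof}

Since $\beta_->R$ and $\beta_+<2$, the functions $\Phi_\omega$ have the properties required in the last sentence of Theorem~\ref{thm:A}. For measurable $f$, allowed to take infinite values with the convention $\varphi_\omega(\infty)=\Phi_\omega(\infty)=\infty$, let
\[
I_\omega(f)=\int_S\varphi_\omega(|f|)\,dm,\qquad T_\omega(f)=\inf\{T>0:I_\omega(f/T)\le1\}.
\]
These quantities and $\|f\|_{\Phi_\omega}$ are measurable in $\omega$, by Tonelli's theorem and because the infima may be taken over rational $T$. By Lemma~\ref{lem:phi},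
\begin{equation}\label{eq:Iscale}
\tau^{\beta_-}I_\omega(f)\le I_\omega(\tau f)\le\tau^{\beta_+}I_\omega(f)\qquad(\tau\ge1).
\end{equation}
If $\int\Phi_\omega(|f|/T)\,dm\le1$, then $I_\omega(f/T)\le2$ and $I_\omega(f/(2T))\le2^{1-\beta_-}\le1$. Together with $\Phi_\omega\le\varphi_\omega$ this gives
\begin{equation}\label{eq:TPhi}
\tfrac12T_\omega(f)\le\|f\|_{\Phi_\omega}\le T_\omega(f).
\end{equation}
Define
\[
\|f\|_L=\mathbb E_\omega\|f\|_{\Phi_\omega},\qquad L=\{f:\|f\|_L<\infty\}.
\]

The link with $\mathfrak M$ is the following. Let $F=|f|^p$ with $\|F\|_q<\infty$. Since $pq=\beta$, interchanging sums gives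
\[
I_\omega(f)=\|F\|_q^q+\sum_x\rho_\omega(x)^qc_x(F)^q=\|F\|_q^q+\sum_K\sum_{(w,u)\in\Pi_K}\xi(w,u),
\]
where $\xi(w,u)=\big(uY_w(c(F)|_{B^{(K)}})\big)^q$. The integral of $\min(1,\xi)$ against the intensities is $\Psi(c(F))$, by the definition of $\psi_j$, and $(1-e^{-1})\min(1,\xi)\le1-e^{-\xi}\le\min(1,\xi)$. So \eqref{eq:poisson} and independence give
\begin{equation}\label{eq:laplace}
e^{-\mathfrak M(F)}\le\mathbb E\,e^{-I_\omega(f)}\le e^{-(1-1/e)\mathfrak M(F)} .
\end{equation}
If $\|F\|_q=\infty$, all three terms vanish. The convexity of $\mathfrak M$ now turns into a tail bound $\tau^{-p}$ for $T_\omega(f)$, which makes all moments of order $s<p$ equivalent.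

\begin{proposition}\label{prop:moments}
For $1\le s<p$ let $C(s)=(1+2C_3s/(p-s))^{1/s}$. For every measurable $f$,
\[
\tfrac1{15}[f]\le\big(\mathbb E\,T_\omega(f)^s\big)^{1/s}\le C(s)[f],\qquad\tfrac1{30}[f]\le\|f\|_L\le C(1)[f].
\]
\end{proposition}

\begin{proof}
The second statement follows from the first with $s=1$ and \eqref{eq:TPhi}; this is where $p>1$ is used. By homogeneity it suffices to prove the upper bound $C(s)$ when $\mathfrak M(F)\le1$ and the lower bound $\frac1{15}$ when $\mathfrak M(F)>1$, where $F=|f|^p$.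

Let $\mathfrak M(F)\le1$ and $\tau\ge1$. Proposition~\ref{prop:Mconv} with one function and the weight $\tau^{-p}$ gives $\mathfrak M(\tau^{-p}F)\le C_3\tau^{-p}$. By \eqref{eq:laplace},
\[
\Pr(T_\omega(f)>\tau)\le\Pr(I_\omega(f/\tau)>1)\le\frac{1-\mathbb Ee^{-I_\omega(f/\tau)}}{1-e^{-1}}\le\frac{\mathfrak M(\tau^{-p}F)}{1-e^{-1}}\le2C_3\tau^{-p},
\]
and $\mathbb ET_\omega(f)^s\le1+\int_1^\infty s\tau^{s-1}2C_3\tau^{-p}d\tau=C(s)^s$.

Let $\mathfrak M(F)>1$. By \eqref{eq:laplace}, $\mathbb Ee^{-I_\omega(f)}\le e^{-(1-1/e)}<0.54$, so $\Pr(I_\omega(f)<\frac15)\le0.54\,e^{1/5}<\frac23$. If $I_\omega(f)\ge\frac15$ and $T<\frac15$, then $I_\omega(f/T)\ge T^{-\beta_-}/5>1$ by \eqref{eq:Iscale}, so $T_\omega(f)\ge\frac15$. Hence $(\mathbb ET_\omega(f)^s)^{1/s}\ge\mathbb ET_\omega(f)\ge\frac1{15}$.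
\end{proof}

\begin{proposition}\label{prop:space}
$L$ is a $p$-convex symmetric space over $(S,m)$. If $S$ is an interval, dyadic step functions with bounded support are dense in $L$; if $S=\mathbb N$, the unit vectors form a $1$-symmetric basis of $L$.
\end{proposition}

\begin{proof}
\emph{Norm.} Each $\|\cdot\|_{\Phi_\omega}$ is subadditive, homogeneous, monotone in $|f|$ and determined by the distribution of $|f|$, so the same holds for the average. From $\Phi_\omega(t)\ge t^\beta/2$ we get $\|f\|_L\ge\frac12\|f\|_\beta$; in particular elements of $L$ are finite almost everywhere and $\|f\|_L=0$ only for $f=0$.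

\emph{Fatou property and completeness.} Let $0\le f_n\uparrow f$. If $T>\sup_n\|f_n\|_{\Phi_\omega}$, monotone convergence gives $\int\Phi_\omega(f/T)\,dm\le1$. So $\|f_n\|_{\Phi_\omega}\uparrow\|f\|_{\Phi_\omega}$ for each $\omega$, and $\|f_n\|_L\uparrow\|f\|_L$. If $\sum\|f_n\|_L<\infty$, then $\|\sum|f_n|\|_L\le\sum\|f_n\|_L<\infty$, so $\sum f_n$ converges almost everywhere, and $\|\sum_{n>N}f_n\|_L\le\sum_{n>N}\|f_n\|_L\to0$. Hence $L$ is complete.

\emph{Inclusions.} If $f\in L_1\cap L_\infty$ and $t\ge\max(\|f\|_\infty,2\|f\|_1)$, $t>0$, then $\mathfrak M((|f|/t)^p)\le1$ by \eqref{eq:L1Linf}, so $f\in L$ by Proposition~\ref{prop:moments}. Thus $L_1\cap L_\infty\subset L\subset L_\beta\subset L_1+L_\infty$ over $(S,m)$.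

\emph{Order continuity.} Let $f\in L$ and $|f|\ge f_n\downarrow0$ almost everywhere. For almost every $\omega$, $T_\omega(f)<\infty$, so $I_\omega(\tau f)<\infty$ for all $\tau>0$ by \eqref{eq:Iscale}. Dominated convergence on $S$ gives $I_\omega(\tau f_n)\to0$ for all $\tau$, that is, $T_\omega(f_n)\to0$, and dominated convergence on $\Omega$ gives $\|f_n\|_L\to0$. Passing to $\sup_{k\ge n}|f_k|$, we see that $\|f_n\|_L\to0$ whenever $f_n\to0$ almost everywhere and $|f_n|\le f\in L$.

\emph{Density.} On an interval, $f\mathbf 1_{\{|f|\le N\}}\mathbf 1_{[0,N]}\to f$ in $L$ by order continuity. A bounded function supported in $[0,N]$ is the almost everywhere limit of dyadic step functions supported in $[0,N]$ with the same bound, and the convergence holds in $L$ because $\mathbf 1_{[0,N]\cap S}\in L$. On $\mathbb N$, $f\mathbf 1_{\{1,\dots,N\}}\to f$ in $L$, so the unit vectors form a basis, and the norm is invariant under permutations and changes of sign.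

\emph{Convexity.} By \eqref{eq:gaugeconv} and Proposition~\ref{prop:moments}, $L$ is $p$-convex with $M=30\,C(1)C_3^{1/p}$.
\end{proof}

This proves (1). The space has both the Fatou property and dense simple functions, and replacing every $\Phi_\omega(t)$ by $\Phi_\omega(kt)$ multiplies the norm by $k$ and preserves the monotonicity properties. So $L$ also meets definitions of r.i.\ spaces that ask for one of these properties or for the normalization $\|\mathbf 1_{[0,1]}\|=1$.

\section{Embedding into $L_s$ for $s<p$}\label{sec:embed}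

We construct a linear map $\mathcal X$ from step functions to random variables such that $\mathbb E|\mathcal X(f)|^s$ is comparable to $\mathbb ET_\omega(f)^s$. For fixed $\omega$ one integrates $f$ against a process with independent increments whose characteristic exponent is comparable to $\varphi_\omega$; then one averages over $\omega$. We use three standard facts. If $\nu$ is a measure on $(0,\infty)$ with $\int\min(1,\zeta^2)\,d\nu<\infty$, its symmetrization is a L\'evy measure, and $\theta\mapsto\exp(-\int(1-\cos\theta\zeta)\,\nu(d\zeta))$ is the characteristic function of a probability on $\mathbb R$. A continuous positive definite function on $\mathbb R^k$ with value $1$ at $0$ is the characteristic function of a probability (Bochner's theorem). A consistent family of finite-dimensional laws indexed by a set $\mathcal D$ comes from a probability on $\mathbb R^{\mathcal D}$ (Kolmogorov's theorem).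

\emph{The exponent.} Let $\nu_\omega(d\zeta)=\varphi_\omega(1/\zeta)\,d\zeta/\zeta$ and, for $t\in\mathbb R$,
\[
\tilde\varphi_\omega(t)=\int_0^\infty(1-\cos\zeta t)\,\nu_\omega(d\zeta)=\int_0^\infty\Big(1-\cos\frac tv\Big)\varphi_\omega(v)\frac{dv}v .
\]
This function is even in $t$ and jointly measurable in $(\omega,t)$. Let $t>0$. By Lemma~\ref{lem:phi}, $\varphi_\omega(t)\le\varphi_\omega(v)\le(v/t)^{\beta_+}\varphi_\omega(t)$ for $v\ge t$, so
\[
\tfrac12\varphi_\omega(t)\le t^2\int_t^\infty\frac{\varphi_\omega(v)}{v^3}\,dv\le\frac{\varphi_\omega(t)}{2-\beta_+},\qquad\int_0^t\varphi_\omega(v)\frac{dv}v=\Phi_\omega(t)\le\varphi_\omega(t).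
\]
Here $\beta_+<2$ is used. With $t=1$ this gives $\int\min(1,\zeta^2)\,d\nu_\omega<\infty$. With $1-\cos x\le2\min(1,x^2)$ for all $x$ and $1-\cos x\ge\frac{x^2}2-\frac{x^4}{24}\ge\frac{11}{24}x^2$ on $[0,1]$ it gives
\begin{equation}\label{eq:tilde}
\tfrac{11}{48}\varphi_\omega(t)\le\tilde\varphi_\omega(t)\le C\varphi_\omega(t),\qquad C=2+\frac2{2-\beta_+}.
\end{equation}
By the first fact, applied to $\varsigma\nu_\omega$, the function $e^{-\varsigma\tilde\varphi_\omega}$ is a characteristic function for every $\varsigma\ge0$.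

\emph{The process.} Let $\mathcal D$ be the countable set of dyadic intervals $[k2^{-n},(k+1)2^{-n})\subset S$, $k,n\ge0$, or of singletons if $S=\mathbb N$. For $J_1,\dots,J_k\in\mathcal D$ and fixed $\omega$, the function
\begin{equation}\label{eq:char}
(\theta_1,\dots,\theta_k)\mapsto\exp\Big(-\int_S\tilde\varphi_\omega\Big(\sum_i\theta_i\mathbf 1_{J_i}\Big)dm\Big)
\end{equation}
is a characteristic function. To see this, take disjoint $J'_1,\dots,J'_l\in\mathcal D$ such that each $J_i$ is a union of some of them, and independent variables $Z_1,\dots,Z_l$ with characteristic functions $e^{-m(J'_h)\tilde\varphi_\omega}$. For the vector with coordinates $\sum_{h:J'_h\subset J_i}Z_h$ the characteristic function is $\prod_h\exp(-m(J'_h)\tilde\varphi_\omega(\sum_{i:J_i\supset J'_h}\theta_i))$, which is \eqref{eq:char}. The function \eqref{eq:char} is measurable in $\omega$ and bounded by $1$. Its expectation in $\omega$ is positive definite, continuous by dominated convergence, and equal to $1$ at $0$, hence a characteristic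 function. Putting some $\theta_i=0$ shows that these laws are consistent. So there is a probability $\mathbb Q$ on $\mathbb R^{\mathcal D}$ whose coordinates $X_J$ have as joint characteristic functions the expectations of \eqref{eq:char}.

For a step function $f=\sum_i\alpha_i\mathbf 1_{J_i}$ put $\mathcal X(f)=\sum_i\alpha_iX_{J_i}$. Its characteristic function is
\[
\theta\mapsto\mathbb E_\omega e^{-\Lambda_\omega(\theta)},\qquad\Lambda_\omega(\theta)=\int_S\tilde\varphi_\omega(\theta|f|)\,dm .
\]
If $f=0$ almost everywhere, this function is $1$ and $\mathcal X(f)=0$ almost surely; so $\mathcal X$ is well defined and linear on step functions.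

\emph{Moments.} Let $1\le s<p$. By scaling, $|x|^s=k_s\int_0^\infty(1-\cos\theta x)\theta^{-1-s}d\theta$ with a constant $0<k_s<\infty$, so by Tonelli's theorem
\[
\int|\mathcal X(f)|^sd\mathbb Q=\mathbb E_\omega\;k_s\int_0^\infty\big(1-e^{-\Lambda_\omega(\theta)}\big)\theta^{-1-s}d\theta .
\]
Let $f\ne0$, fix $\omega$ and write $T=T_\omega(f)$. The function $\tau\mapsto I_\omega(\tau f)$ is finite, and by \eqref{eq:Iscale} it is continuous and strictly increasing from $0$ to $\infty$; so $0<T<\infty$ and $I_\omega(f/T)=1$. By \eqref{eq:tilde} and \eqref{eq:Iscale}, $\Lambda_\omega(\theta)\le C(\theta T)^{\beta_-}$ for $0<\theta\le1/T$, and $\Lambda_\omega(\theta)\ge\frac{11}{48}$ for $\theta\ge1/T$. Splitting the inner integral at $1/T$ and using $s<p<\beta_-$,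
\[
\frac{1-e^{-11/48}}s\,T^s\le\int_0^\infty\big(1-e^{-\Lambda_\omega(\theta)}\big)\theta^{-1-s}d\theta\le\Big(\frac C{\beta_--s}+\frac1s\Big)T^s .
\]
Taking expectations and applying Proposition~\ref{prop:moments}, we find that $\|\mathcal X(f)\|_{L_s(\mathbb Q)}$ and $\|f\|_L$ are equivalent on step functions, with constants depending only on $p,R,\beta,s$. Step functions are dense in $L$ by Proposition~\ref{prop:space}, so $\mathcal X$ extends to an isomorphic embedding of $L$ into $L_s(\mathbb Q)$. As $\mathcal D$ is countable, the $\sigma$-algebra of $\mathbb R^{\mathcal D}$ is countably generated, and $L_s$ of a probability on a countably generated $\sigma$-algebra embeds into $L_s[0,1]$. This proves (2).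

\section{No embedding into $L_p(\mu)$}\label{sec:noembed}

Choose pairwise disjoint sets $S_x\subset S$ $(x\in\mathbb B)$ with $m(S_x)=v_x^{-q}$, and let $f_x=v_x^{1/p}\mathbf 1_{S_x}\in L$. Fix $K$ and drop it from the notation of Sections~\ref{sec:graphs}--\ref{sec:test}. For $c\in[0,\infty)^B$ let
\[
f_c=\sum_{x\in B}c_x^{1/p}f_x,\qquad F_c=|f_c|^p=\sum_{x\in B}c_xv_x\mathbf 1_{S_x},
\]
and extend $c$ by $0$ to $\mathbb B$. The measures of the sets $S_x$ are chosen so that $\|F_c\|_q=\|c\|_q$ and, for $x\in\mathbb B$,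
\begin{equation}\label{eq:decode}
c_x(F_c)^q=\sum_{y\in B,\ c_y>0}c_y^q\,\chi_x(c_yv_y)^q .
\end{equation}
For the vectors we need, the term $y=x$ is comparable to $c_x^q$ and the others are negligible, so that $c(F_c)$ recovers $c$ and Lemma~\ref{lem:values} can be transferred to $L$.

\begin{lemma}\label{lem:transfer}
There are constants $C_4,C_5$, independent of $K$, such that $\|f_g\|_L^p\ge1/C_4$ for every flat vector $g$ and $\|f_{h_\gamma}\|_L^p\le C_5(K+1)^{1/q}$ for every $\gamma\in B_0$.
\end{lemma}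

\begin{proof}
Let $g=\sigma_j^{-1}\mathbf 1_{\mathcal G}$ and $x\in\mathcal G$. Since $1\le\sigma_j\le\sigma_0\le Q(x)\le\Lambda_x$, \eqref{eq:slow} gives $\chi_x(v_x/\sigma_j)\ge\frac12\chi_x(v_x)=\frac12$, and the term $y=x$ in \eqref{eq:decode} gives $c(F_g)\ge g/2$. By Lemma~\ref{lem:values}(a), $\mathfrak M(F_g)\ge2^{-q-2}$. If $0<\tau<1$ and $\mathfrak M(F_g/\tau)\le1$, Proposition~\ref{prop:Mconv} gives $\mathfrak M(F_g)\le C_3\tau$. Hence $[f_g]^p\ge2^{-q-2}/C_3$, and Proposition~\ref{prop:moments} gives the first bound with $C_4=30^p2^{q+2}C_3$.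

Let $c=h_\gamma/t_K$. Each level of $h_\gamma$ is a probability vector, so $\|F_c\|_q^q=\|c\|_q^q\le(K+1)/t_K^q=A^{-q}\le1/A$. The positive coordinates of $h_\gamma$ lie in $[r^{-K},1]$, so those of $c$ satisfy $1/Q(y)\le c_y\le1$. For $y\ne x$, \eqref{eq:v2} with $t=c_y$ gives $\chi_x(c_yv_y)^q\le2^{-n(x)}/(AM(x)|B|)$. Let $e_x^q$ be the sum of the terms $y\ne x$ in \eqref{eq:decode}. Then $e_x^q\le2^{-n(x)}/(AM(x))$, so $\Psi(e)\le1/A$ by \eqref{eq:P2}, and $c_x(F_c)\le(c_x^q+e_x^q)^{1/q}\le c_x+e_x$. By monotonicity, \eqref{eq:P3} and Lemma~\ref{lem:values}(b),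
\[
\mathfrak M(F_c)\le\frac1A+C_2\Big(\frac{2q'}A+\frac1A\Big)=1
\]
by the choice of $A$. As $F_c=F_{h_\gamma}/t_K$, this means $[f_{h_\gamma}]^p\le t_K$, and the second bound holds with $C_5=C(1)^pA$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, concluded]
Suppose that $L$ embeds into some $L_p(\mu)$. After scaling there is a linear $U:L\to L_p(\mu)$ with $\|f\|_L\le\|Uf\|_p\le\Delta\|f\|_L$. Fix $K$ and let $a(z)=(|Uf_x(z)|^p)_{x\in B}$. Since $2/p>\beta/p=q$, we have $\|\cdot\|_\infty\le\|\cdot\|_{2/p}\le\|\cdot\|_q$ on $\mathbb R^B$. Let $g_j$ and $h_\gamma$ be the random vectors of Proposition~\ref{prop:test}. By Lemma~\ref{lem:transfer}, Lemma~\ref{lem:khin}, and Proposition~\ref{prop:test} applied to $a(z)$ for each $z$,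
\begin{align*}
\frac{K+1}{C_4}&\le\sum_{j=0}^K\mathbb E\|f_{g_j}\|_L^p\le\int\sum_{j=0}^K\mathbb E\|g_ja(z)\|_q\,d\mu(z)\le C_1\int\mathbb E\|h_\gamma a(z)\|_\infty\,d\mu(z)\\
&\le C_1\,\mathbb E\int\|h_\gamma a(z)\|_{2/p}\,d\mu(z)\le3C_1\Delta^p\,\mathbb E\|f_{h_\gamma}\|_L^p\le3C_1C_5\Delta^p(K+1)^{1/q}.
\end{align*}
Thus $\Delta^p\ge(K+1)^{1/q'}/(3C_1C_4C_5)$ for every $K$, which is impossible since $q>1$. This proves (3). Statement (1) is Proposition~\ref{prop:space}, statement (2) was proved in Section~\ref{sec:embed}, the equivalence for $s\in[1,\infty)$ was derived from (2) and (3) in Section~\ref{sec:hilbert}, and the form of the norm is the definition of $L$ together with Lemma~\ref{lem:phi}.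
\end{proof}

\begin{thebibliography}{9}

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{source}
\emph{Some results on symmetric subspaces of $L_1$},
\texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm8913.pdf}.

\end{thebibliography}
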